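
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Unique tensor factorization of local split algebras\\ over an arbitrary field}


\begin{abstract}
A finite-dimensional algebra $A$ over a field $k$ is local split if $A/\operatorname{rad}(A)\cong k$. We prove that over every field, in particular over every field of positive characteristic, a local split algebra is a tensor product of indecomposable local split algebras in exactly one way, up to isomorphism and order of the factors. The main step is a splitting lemma: if $A$ is a retract of a tensor product $P\otimes Q$, then the Fitting decomposition of a certain linear endomorphism of $\operatorname{rad}(A)/\operatorname{rad}(A)^2$ lifts to a tensor decomposition of $A$. The theorem extends to complete, possibly infinite-dimensional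 algebras. In every positive characteristic the hypothesis ``split'' cannot be dropped.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $k$ be a field. Algebras are associative unital $k$-algebras, not necessarily commutative, homomorphisms are unital $k$-algebra homomorphisms, and $\otimes=\otimes_k$. Until Section~\ref{sec:complete} all algebras are finite-dimensional. An algebra $A$ is \emph{local split} if $A/\operatorname{rad}(A)\cong k$, where $\operatorname{rad}(A)$ is the Jacobson radical. Examples are $k[x]/(x^a)$ for $a\ge 1$, exterior algebras of finite-dimensional vector spaces, and, if $k$ has characteristic $p>0$, the group algebra $kG$ of a finite $p$-group $G$, whose augmentation ideal is nilpotent.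

The tensor product of two local split algebras is local split, so the isomorphism classes of local split algebras form a commutative monoid under $\otimes$ with identity the class of $k$. For group algebras of $p$-groups this product is the direct product of groups, since $k[G\times H]\cong kG\otimes kH$. Call a local split algebra $A\not\cong k$ \emph{indecomposable} if it is not isomorphic to a tensor product of two algebras both $\not\cong k$. (Tensor factors of a local split algebra embed in it as subalgebras, so they are automatically local split; see Lemma~\ref{lem:basic}(iii).) We ask whether the monoid is free commutative: is every local split algebra a tensor product of indecomposable ones, and are the factors unique up to isomorphism and order?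

Over a field of characteristic zero the answer is yes; this follows from an extended form of a unique factorization result for local algebras due to Horst. The case of positive characteristic is posed as an open problem in \cite{LoopResistant}.

\subsection*{Two warnings}

The invariant that controls everything below is the vector space
\[
T(A)=\operatorname{rad}(A)/\operatorname{rad}(A)^2 .
\]
Its dimension is the minimal number of generators of $A$, it vanishes only for $A=k$, and it is additive: $T(A\otimes B)\cong T(A)\oplus T(B)$ (Lemma~\ref{lem:tensor}). So factorizations into indecomposables exist, and an algebra with $\dim T(A)=1$ is indecomposable. These are the algebras $k[x]/(x^a)$ with $a\ge2$. Uniqueness is less obvious.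

\begin{example}\label{ex:frobenius}
Let $k$ have characteristic $p>0$ and let $E=k[x,y]/(x^p,y^p)$. For every basis $u,v$ of the plane $kx+ky$ we have $u^p=v^p=0$, because $z\mapsto z^p$ is additive. The $p^2$ monomials $u^iv^j$ with $0\le i,j<p$ span $E$, hence form a basis, so $E=k[u]\otimes k[v]$. Thus any two distinct lines in $T(E)$ are the cotangent lines of the factors of some factorization. Neither the factors as subalgebras nor their images in $T(E)$ are determined by $E$. At best the isomorphism types are, as in the Krull--Schmidt theorem for modules.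
\end{example}

The second warning is that for local algebras with larger residue field the statement is false in every positive characteristic: over $k=\mathbb F_p(s,t)$ there are fields $F,G,G'$ of degree $p$ over $k$ with $F\otimes G\cong F\otimes G'$ but $G\not\cong G'$ (Section~\ref{sec:split}). For split algebras, however, the answer is positive, and the characteristic plays no role.

\begin{theoremA}
Let $k$ be any field. The commutative monoid of isomorphism classes of finite-dimensional local split $k$-algebras under $\otimes$ is free commutative.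
\end{theoremA}

In particular, unique factorization holds over every field of positive characteristic. In Section~\ref{sec:complete} we prove the analogous statement for complete algebras (Theorem~B), for instance $k[[x]]$ and its noncommutative relatives.

\subsection*{The idea}

Suppose that $E=A\otimes B\cong A'\otimes B'$. In the Krull--Schmidt theorem, with $\oplus$ in place of $\otimes$, one sends $A$ to itself through $A'$ and through $B'$ and obtains endomorphisms $\varphi,\psi$ of $A$ with $\varphi+\psi=\mathrm{id}_A$. If $A$ is indecomposable, Fitting's lemma says that $\varphi$ is bijective or nilpotent, and in the second case $\psi$ is bijective.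

We can form the same composites $\varphi,\psi$ here, because a split algebra has an augmentation and hence $A'\otimes B'$ projects onto its factors. Two things go wrong. First, a sum of algebra endomorphisms is in general not an algebra endomorphism, and $\varphi+\psi$ is not the identity. This is repaired by passing to $T$: we do have $T(\varphi)+T(\psi)=\mathrm{id}_{T(A)}$, and $T$ detects automorphisms. Second, the Fitting decomposition of an algebra endomorphism $\varphi$ yields a retract of $A$, and \emph{a retract of an algebra need not be a tensor factor}. The algebra $U=k[x,y]/(x^2,xy,y^2)$ retracts onto $k[x]/(x^2)$, but its dimension is the prime number $3$, so it is indecomposable. The point of the proof is that our $\varphi$ is not arbitrary: it comes with a partner $\psi$ and with maps to and from a tensor product. This is enough to split $A$ (Lemma~\ref{lem:splitting}). Section~\ref{sec:smallest} shows the mechanism on a two-generator algebra.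

\section{Cotangent spaces}\label{sec:T}

For a local split algebra $A$ write $m_A=\operatorname{rad}(A)$, let $\varepsilon_A:A\to A/m_A=k$ be the augmentation, and put $T(A)=m_A/m_A^2$. For subspaces $X,Y$ of an algebra, $XY$ denotes the span of all products $xy$. Recall that the radical of a finite-dimensional algebra is nilpotent and contains every nilpotent ideal. Hence:
\begin{equation}\label{eq:criterion}
\begin{minipage}{0.84\textwidth}
if $J$ is a nilpotent two-sided ideal of a finite-dimensional algebra $B$ and $B/J\cong k$, then $B$ is local split with $m_B=J$.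
\end{minipage}
\end{equation}

\begin{lemma}\label{lem:basic}
Let $A$ and $B$ be local split.
\begin{enumerate}
\item[(i)] Elements outside $m_A$ are units, and $m_A$ is the set of nilpotent elements of $A$.
\item[(ii)] Every homomorphism $f:A\to B$ satisfies $f(m_A)\subseteq m_B$ and $\varepsilon_Bf=\varepsilon_A$. It therefore induces a linear map $T(f):T(A)\to T(B)$, and $T$ is a functor. If $f$ factors through $k$, then $T(f)=0$. If $f$ is surjective, then $f(m_A)=m_B$ and $T(f)$ is surjective.
\item[(iii)] A subalgebra $S\subseteq A$ is local split with radical $S\cap m_A$. A proper two-sided ideal $J$ of $A$ lies in $m_A$, and $A/J$ is local split with radical $m_A/J$.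
\item[(iv)] If $T(A)=0$, then $A=k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) An element outside $m_A$ has the form $\lambda+n$ with $\lambda\in k^*$ and $n\in m_A$ nilpotent, so it is a unit; and units are not nilpotent since $1\ne0$.

(ii) Homomorphisms preserve nilpotent elements, so $f(m_A)\subseteq m_B$ by (i). Since $f$ is unital and $A=k\oplus m_A$, this gives $\varepsilon_Bf=\varepsilon_A$. As $T(k)=0$, a homomorphism through $k$ induces $0$. If $f$ is surjective and $f(x)\in m_B$, then $\varepsilon_A(x)=\varepsilon_B(f(x))=0$, so $x\in m_A$; thus $f(m_A)=m_B$.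

(iii) Apply \eqref{eq:criterion} to $S\cap m_A\subseteq S$; the quotient embeds in $A/m_A=k$ and contains $1$. A proper ideal contains no unit, so $J\subseteq m_A$ by (i), and \eqref{eq:criterion} applies to $m_A/J\subseteq A/J$.

(iv) If $m_A=m_A^2$, then $m_A=m_A^n$ for all $n\ge1$, so $m_A=0$.
\end{proof}

\begin{lemma}\label{lem:generate}
Let $A$ and $B$ be local split.
\begin{enumerate}
\item[(i)] If $S\subseteq A$ is a subalgebra with $(S\cap m_A)+m_A^2=m_A$, then $S=A$.
\item[(ii)] If $f:A\to B$ is a homomorphism with $T(f)$ surjective, then $f$ is surjective.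
\item[(iii)] An endomorphism $f$ of $A$ with $T(f)$ bijective is an automorphism.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Expand a product of $n$ factors from $(S\cap m_A)+m_A^2$. The term with all factors in $S\cap m_A$ lies in $S\cap m_A$, and every other term has a factor in $m_A^2$ and lies in $m_A^{n+1}$. Hence $m_A^n\subseteq (S\cap m_A)+m_A^{n+1}$ for all $n\ge1$, and therefore $m_A=(S\cap m_A)+m_A^n$ for all $n\ge 2$. For large $n$ this says $m_A\subseteq S$, so $S\supseteq k+m_A=A$.

(ii) Apply (i) to $S=f(A)\subseteq B$. Since $f(m_A)\subseteq S\cap m_B$ and $f(m_A)+m_B^2=m_B$, we get $S=B$.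

(iii) By (ii), $f$ is surjective, and $\dim A<\infty$.
\end{proof}

\begin{lemma}\label{lem:tensor}
Let $A,B$ be local split and $E=A\otimes B$. Then $E$ is local split with $m_E=m_A\otimes B+A\otimes m_B$. Let $\iota_A,\iota_B$ be the inclusions $a\mapsto a\otimes1$, $b\mapsto1\otimes b$, and let $\pi_A=\mathrm{id}\otimes\varepsilon_B:E\to A$ and $\pi_B=\varepsilon_A\otimes\mathrm{id}:E\to B$. Then
\begin{equation}\label{eq:retract}
\pi_A\iota_A=\mathrm{id}_A,\qquad \pi_B\iota_B=\mathrm{id}_B,\qquad \pi_A\iota_B\ \text{and}\ \pi_B\iota_A\ \text{factor through }k,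
\end{equation}
\begin{equation}\label{eq:sum}
T(\iota_A)T(\pi_A)+T(\iota_B)T(\pi_B)=\mathrm{id}_{T(E)},
\end{equation}
and $(T(\pi_A),T(\pi_B)):T(E)\to T(A)\oplus T(B)$ is an isomorphism with inverse $(T(\iota_A),T(\iota_B))$.
\end{lemma}

\begin{proof}
Put $M=m_A\otimes B+A\otimes m_B$. This is the kernel of $\varepsilon_A\otimes\varepsilon_B:E\to k$. As a sum of two nilpotent two-sided ideals, $M$ is nilpotent, and \eqref{eq:criterion} gives $m_E=M$. The relations \eqref{eq:retract} are immediate; for instance $\pi_A\iota_B(b)=\varepsilon_B(b)1$. Since $A=k\oplus m_A$ and $B=k\oplus m_B$,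
\begin{equation}\label{eq:mE}
m_E=(m_A\otimes1)\oplus(1\otimes m_B)\oplus(m_A\otimes m_B),\qquad m_A\otimes m_B\subseteq m_E^2 .
\end{equation}
So $(T(\iota_A),T(\iota_B)):T(A)\oplus T(B)\to T(E)$ is surjective. By \eqref{eq:retract} and Lemma~\ref{lem:basic}(ii) the map $(T(\pi_A),T(\pi_B))$ is a left inverse of it. Hence the two maps are mutually inverse, and \eqref{eq:sum} says that one of the two composites is the identity.
\end{proof}

We identify $T(A\otimes B)$ with $T(A)\oplus T(B)$ through this lemma; a homomorphism $h$ into $A\otimes B$ then has $T(h)=(T(\pi_Ah),T(\pi_Bh))$. For homomorphisms $f,g$ out of $A,B$ we also have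
\begin{equation}\label{eq:project}
\pi_{A_0}(f\otimes g)=f\,\pi_A,\qquad \pi_{B_0}(f\otimes g)=g\,\pi_B\qquad(f:A\to A_0,\ g:B\to B_0),
\end{equation}
because $\varepsilon_{B_0}g=\varepsilon_B$ and $\varepsilon_{A_0}f=\varepsilon_A$. For a product of several factors $P_1\otimes\cdots\otimes P_s$ let $\iota_j$ be the inclusion of $P_j$ and $\pi_j$ the projection to $P_j$ that applies the augmentation to all other factors. These maps are compatible with grouping of factors.

\section{The smallest case}\label{sec:smallest}

Let $A$ be a \emph{retract} of a tensor product: there are homomorphisms $i:A\to P\otimes Q$ and $p:P\otimes Q\to A$ with $pi=\mathrm{id}_A$, where $A,P,Q$ are local split. In the intended application $A$ is a factor of a second factorization of $P\otimes Q$. Put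
\begin{equation}\label{eq:phipsi}
\varphi=p\,\iota_P\pi_P\,i,\qquad \psi=p\,\iota_Q\pi_Q\,i .
\end{equation}
These are endomorphisms of $A$. By \eqref{eq:sum} for $P\otimes Q$,
\begin{equation}\label{eq:one}
T(\varphi)+T(\psi)=T(p)\,\mathrm{id}\,T(i)=\mathrm{id}_{T(A)} .
\end{equation}

Consider the smallest case in which $T(\varphi)$ is neither bijective nor nilpotent: $T(A)$ has dimension two. Let the classes of $x,y\in m_A$ form a basis of $T(A)$, and assume for simplicity
\[
\varphi(x)=x,\quad \varphi(y)=0,\quad \psi(x)=0,\quad\psi(y)=y .
\]
We show that $A$ is the tensor product of its subalgebras $k[x]$ and $k[y]$.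

\emph{Upper bound.} By \eqref{eq:phipsi}, $x=\varphi(x)\in p(P\otimes1)$ and $y=\psi(y)\in p(1\otimes Q)$. As $P\otimes 1$ and $1\otimes Q$ commute, so do $x$ and $y$. By Lemma~\ref{lem:generate}(i) they generate $A$. If $a,b$ are minimal with $x^a=0$ and $y^b=0$, then the monomials $x^cy^d$ with $0\le c<a$, $0\le d<b$ span $A$, so $\dim A\le ab$.

\emph{Lower bound.} Since $x,y$ generate $A$, we have $\varphi(A)=k[x]$ and $\psi(A)=k[y]$. So the maps $\varphi p\iota_P:P\to k[x]$ and $\psi p\iota_Q:Q\to k[y]$ give
\[
\mu:\ A\xrightarrow{\ i\ }P\otimes Q\xrightarrow{\ (\varphi p\iota_P)\otimes(\psi p\iota_Q)\ }k[x]\otimes k[y].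
\]
By \eqref{eq:project} the two components of $\mu$ are $\varphi\varphi$ and $\psi\psi$. They send $x$ to $x$ and $0$, and $y$ to $0$ and $y$. So, by \eqref{eq:mE}, $\mu(x)\equiv x\otimes1$ and $\mu(y)\equiv1\otimes y$ modulo $(x)\otimes(y)$. Hence $T(\mu)$ is bijective, $\mu$ is surjective, and $\dim A\ge ab$. With the upper bound, $\mu$ is an isomorphism. By dimension, so is the multiplication map $k[x]\otimes k[y]\to A$, which is surjective.

Commutation makes $A$ small, and the map $i$ makes $A$ large. Commutation alone is not enough. On $U=k[x,y]/(x^2,xy,y^2)$ there are endomorphisms $\varphi,\psi$ with the displayed values. Their images commute and $T(\varphi)+T(\psi)=\mathrm{id}$, but $U$ is indecomposable. What is missing is $i$: it would yield $\mu(xy)=x\otimes y\ne0$, whereas $xy=0$ in $U$.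

In general $\varphi$ and $\psi$ are far from being complementary idempotents. From $\varphi$ we can still extract an idempotent by Fitting's lemma, and its image will be the first factor. It is less clear which subalgebra should be the second factor. The Fitting idempotent of $\psi$ need not have complementary image, since $T(\psi)=1-T(\varphi)$ may have nonzero eigenvalues on the stable part of $T(\varphi)$; and the algebra $p(1\otimes Q)$ may be too big.

\begin{example}\label{ex:Dbig}
Let $A=A_1\otimes K$ be commutative, $P=Q=A$, let $p:A\otimes A\to A$ be the multiplication and $i(a\otimes c)=(a\otimes1)\otimes(1\otimes c)$ for $a\in A_1$, $c\in K$. Then $pi=\mathrm{id}_A$ and $\varphi(a\otimes c)=\varepsilon_K(c)\,a\otimes1$, so $\varphi$ is the projection onto $A_1$, but $p(1\otimes Q)=A$.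
\end{example}

The second factor will therefore be constructed as a \emph{quotient} of $A$, namely $A/m_{A_1}A$.

\section{The splitting lemma}\label{sec:splitting}

For an endomorphism $\alpha$ of a finite-dimensional vector space $V$ and $N\ge\dim V$, Fitting's lemma gives $V=V_1\oplus V_0$ with $V_1=\operatorname{im}\alpha^N$ and $V_0=\ker\alpha^N$, independent of $N$; $\alpha$ is bijective on $V_1$ and nilpotent on $V_0$. Let $e_\alpha$ be the projection onto $V_1$ along $V_0$, so that $e_\alpha=(\alpha|_{V_1})^{-N}\alpha^N$.

\begin{lemma}\label{lem:fitting}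
\begin{enumerate}
\item[(i)] If $\beta$ is an endomorphism of a finite-dimensional space $W$ and $t:V\to W$ is linear with $t\alpha=\beta t$, then $te_\alpha=e_\beta t$.
\item[(ii)] If $\varphi$ is an endomorphism of a finite-dimensional algebra $A$, then $e_\varphi$ is an endomorphism of the algebra $A$.
\item[(iii)] If moreover $A$ is local split, then $T(e_\varphi)=e_{T(\varphi)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For large $N$, $t$ maps $\operatorname{im}\alpha^N$ into $\operatorname{im}\beta^N$ and $\ker\alpha^N$ into $\ker\beta^N$.

(ii) For large $N$ the image of $\varphi^N$ is a subalgebra on which $\varphi$ restricts to an algebra automorphism. So $e_\varphi=(\varphi|_{\operatorname{im}\varphi^N})^{-N}\varphi^N$ is a composite of homomorphisms.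

(iii) Apply (i) to the inclusion $m_A\to A$ and to the projection $m_A\to T(A)$.
\end{proof}

\begin{lemma}[Splitting lemma]\label{lem:splitting}
Let $A,P,Q$ be local split, let $i:A\to P\otimes Q$ and $p:P\otimes Q\to A$ be homomorphisms with $pi=\mathrm{id}_A$, and define $\varphi,\psi$ by \eqref{eq:phipsi}. Let $T(A)=V_1\oplus V_0$ be the Fitting decomposition of $\alpha=T(\varphi)$. Then there are local split algebras $A_1,K$ with
\[
A\cong A_1\otimes K,\qquad T(A_1)\cong V_1,\qquad T(K)\cong V_0 .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:one}, $T(\psi)=1-\alpha$. We construct $A_1$ as a subalgebra and $K$ as a quotient of $A$, and then compare $\dim A$ with $\dim A_1\cdot\dim K$ from both sides, as in Section~\ref{sec:smallest}.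

\emph{Step 1: the factor $A_1$.} Let $e=e_\varphi$ and $A_1=e(A)$, a subalgebra with radical $m_1=A_1\cap m_A$. Write $e=jr$ with $j:A_1\to A$ the inclusion and $r:A\to A_1$ the corestriction of $e$. Then $rj=\mathrm{id}$, so $T(j)$ is injective and $T(r)$ is surjective. By Lemma~\ref{lem:fitting}(iii), $T(j)T(r)=e_\alpha$. Hence $T(j)$ maps $T(A_1)$ isomorphically onto $\operatorname{im}e_\alpha=V_1$.

\emph{Step 2: $A$ is generated by $A_1$ and an algebra commuting with it.} Let $C=p\,\iota_P(P)$ and $D=p\,\iota_Q(Q)$. These subalgebras of $A$ commute elementwise, because $P\otimes1$ and $1\otimes Q$ do. Since $A_1\subseteq\varphi(A)\subseteq C$, also $A_1$ and $D$ commute, and $A_1D$ is a subalgebra. The image of $m_1$ in $T(A)$ is $V_1$. Since $\psi(A)\subseteq D$, the image of $m_D$ in $T(A)$ contains $(1-\alpha)T(A)\supseteq(1-\alpha)V_0=V_0$; here $1-\alpha$ is bijective on $V_0$ because $\alpha$ is nilpotent there. By Lemma~\ref{lem:generate}(i), $A=A_1D$.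

\emph{Step 3: the factor $K$.} Let $I=m_1A$. Then $I=m_1A_1D=m_1D$ and, because $A_1$ and $D$ commute,
\begin{equation}\label{eq:ideal}
AI=DA_1\,m_1D=D\,m_1D=m_1D=I .
\end{equation}
So $I$ is a two-sided ideal, contained in $m_A$. Let $q:A\to K=A/I$ be the projection. Since $I=m_1+m_1m_A$, the image of $I$ in $T(A)$ is that of $m_1$, namely $V_1$. Hence $T(q):T(A)\to T(K)=m_A/(I+m_A^2)$ is surjective with kernel $V_1$, and it restricts to an isomorphism $V_0\cong T(K)$.

\emph{Step 4: upper bound.} Let $X\subseteq A$ be a subspace with $A=X\oplus m_1A$, so $\dim X=\dim K$. Substituting $A=X+m_1A$ into itself repeatedly gives $A=A_1X+m_1^nA$ for all $n$, and $m_1$ is nilpotent. So $A=A_1X$ and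
\[
\dim A\le\dim A_1\cdot\dim K .
\]

\emph{Step 5: lower bound.} Consider the homomorphism
\[
\mu:\ A\xrightarrow{\ i\ }P\otimes Q\xrightarrow{\ (r p\iota_P)\otimes(q p\iota_Q)\ }A_1\otimes K .
\]
By \eqref{eq:project}, $\pi_{A_1}\mu=rp\iota_P\pi_Pi=r\varphi$ and $\pi_K\mu=qp\iota_Q\pi_Qi=q\psi$. Hence $T(\mu)=(T(r)\alpha,\ T(q)(1-\alpha))$. Identify $T(A_1)$ with $V_1$ through $T(j)$, so that $T(r)$ becomes $e_\alpha$. For $v=v_1+v_0$ with $v_1\in V_1$, $v_0\in V_0$, we have $e_\alpha\alpha v=\alpha v_1$. Moreover $(1-\alpha)v_1\in V_1=\ker T(q)$. Therefore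
\begin{equation}\label{eq:Tmu}
T(\mu)(v_1+v_0)=\bigl(\alpha v_1,\ T(q)(1-\alpha)v_0\bigr).
\end{equation}
Since $\alpha$ is bijective on $V_1$, $1-\alpha$ is bijective on $V_0$, and $T(q):V_0\to T(K)$ is an isomorphism, $T(\mu)$ is bijective. By Lemma~\ref{lem:generate}(ii), $\mu$ is surjective. With Step~4, $\mu$ is an isomorphism.
\end{proof}

\section{Unique factorization}\label{sec:unique}

The splitting lemma turns the two composites $\varphi,\psi$ into an alternative for indecomposable algebras, as in the Krull--Schmidt theorem.

\begin{corollary}\label{cor:alternative}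
Let $A$ in Lemma~\ref{lem:splitting} be indecomposable. Then either $\varphi$ is an automorphism, or $T(\varphi)$ is nilpotent and $\psi$ is an automorphism.
\end{corollary}

\begin{proof}
Since $A\cong A_1\otimes K$, one of $A_1,K$ is $\cong k$, so $V_1=0$ or $V_0=0$. If $V_0=0$, then $\alpha=T(\varphi)$ is bijective and $\varphi$ is an automorphism by Lemma~\ref{lem:generate}(iii). If $V_1=0$, then $\alpha$ is nilpotent, $T(\psi)=1-\alpha$ is bijective, and $\psi$ is an automorphism.
\end{proof}

\begin{corollary}\label{cor:many}
Let $A$ be indecomposable, $P_1,\dots,P_s$ local split, $s\ge1$, and let $i:A\to P_1\otimes\cdots\otimes P_s$ and $p:P_1\otimes\cdots\otimes P_s\to A$ be homomorphisms such that $pi$ is an automorphism of $A$. Then $p\,\iota_j\pi_j\,i$ is an automorphism of $A$ for some $j$.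
\end{corollary}

\begin{proof}
We use induction on $s$; for $s=1$ there is nothing to prove. Let $s\ge2$, $P=P_1$, $Q=P_2\otimes\cdots\otimes P_s$, and $i_0=i(pi)^{-1}$, so $pi_0=\mathrm{id}_A$. By Corollary~\ref{cor:alternative} for $(i_0,p)$, one of $p\iota_P\pi_Pi_0$ and $p\iota_Q\pi_Qi_0$ is an automorphism. Composing with $pi$, we see that $p\iota_1\pi_1i$ or $(p\iota_Q)(\pi_Qi)$ is an automorphism. In the second case the induction hypothesis, applied to $\pi_Qi:A\to Q$ and $p\iota_Q:Q\to A$, gives $j\ge2$ such that $p\iota_j\pi_ji$ is an automorphism.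
\end{proof}

\begin{proof}[Proof of Theorem A]
\emph{Existence.} If $A\not\cong k$ is decomposable, $A\cong B\otimes B'$ with $B,B'\not\cong k$, then $\dim T(A)=\dim T(B)+\dim T(B')$ with both summands positive (Lemmas~\ref{lem:tensor} and~\ref{lem:basic}(iv)). So existence follows by induction on $\dim T(A)$.

\emph{Uniqueness.} Let
\[
E\cong A_1\otimes\cdots\otimes A_r\cong A'_1\otimes\cdots\otimes A'_s
\]
with all factors indecomposable. We use induction on $\dim T(E)$. If $T(E)=0$, then $r=s=0$, since every factor has $T\neq0$. Let $T(E)\ne0$, so $r,s\ge1$. Put $A=A_1$ and $B=A_2\otimes\cdots\otimes A_r$.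

\emph{Step 1: finding a partner for $A$.} Apply Corollary~\ref{cor:many} to $\iota_A:A\to E\cong\bigotimes_jA'_j$ and $\pi_A:E\to A$, for which $\pi_A\iota_A=\mathrm{id}_A$. There is a $j$ such that, with $A'=A'_j$, $B'=\bigotimes_{l\ne j}A'_l$ and
\[
g=\pi_{A'}\iota_A:A\to A',\qquad f=\pi_A\iota_{A'}:A'\to A,
\]
the composite $fg=\pi_A\iota_{A'}\pi_{A'}\iota_A$ is an automorphism of $A$.

\emph{Step 2: $A\cong A'$.} So far $A$ is only a retract of $A'$. Now exchange the roles: apply Corollary~\ref{cor:alternative} to the indecomposable algebra $A'$ with $P=A$, $Q=B$, $i=\iota_{A'}:A'\to E\cong A\otimes B$ and $p=\pi_{A'}$. The first composite is $\pi_{A'}\iota_A\pi_A\iota_{A'}=gf$, so $gf$ is an automorphism or $T(gf)$ is nilpotent. In the latter case $T(fg)^{n+1}=T(f)T(gf)^nT(g)=0$ for large $n$. This is impossible since $T(fg)$ is bijective on $T(A)\ne0$. So $fg$ and $gf$ are automorphisms, and $f$ and $g$ are isomorphisms.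

\emph{Step 3: $B\cong B'$.} Let $h=\pi_{B'}\iota_B:B\to B'$. We claim that $T(h)$ is injective. Suppose $T(h)b=0$ with $b\in T(B)$, and put $x=T(\iota_B)b\in T(E)$. Then $T(\pi_{B'})x=0$, so $x=T(\iota_{A'})a'$ with $a'=T(\pi_{A'})x$, by \eqref{eq:sum} for $E\cong A'\otimes B'$. Since $\pi_A\iota_B$ factors through $k$,
\[
0=T(\pi_A\iota_B)b=T(\pi_A)x=T(\pi_A\iota_{A'})a'=T(f)a' .
\]
As $f$ is an isomorphism, $a'=0$, so $x=0$ and $b=T(\pi_B)x=0$. This proves the claim. Further $\dim T(B)=\dim T(E)-\dim T(A)=\dim T(E)-\dim T(A')=\dim T(B')$, so $T(h)$ is bijective. Hence $h$ is surjective (Lemma~\ref{lem:generate}(ii)), and $\dim B=\dim E/\dim A=\dim E/\dim A'=\dim B'$ shows that $h$ is an isomorphism.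

\emph{Step 4: induction.} We have $A_1\cong A'_j$ and $\bigotimes_{i\ge2}A_i\cong\bigotimes_{l\ne j}A'_l$. The latter algebra has smaller $\dim T$ than $E$, so by induction its factors agree up to isomorphism and order.
\end{proof}

\begin{remark}\label{rem:formal}
For later use we record what this section used about finite-dimensional local split algebras:
\begin{enumerate}
\item[(U1)] the functor $T$ to finite-dimensional vector spaces, with $T(k)=0$, and $T(A)=0$ only for $A\cong k$;
\item[(U2)] an associative and commutative product with identity $k$ and maps $\iota,\pi$, compatible with grouping of factors and satisfying \eqref{eq:retract} and \eqref{eq:sum};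
\item[(U3)] endomorphisms with bijective $T$ are automorphisms;
\item[(U4)] the splitting lemma, including $T(\psi)=1-\alpha$;
\item[(U5)] if $A\otimes B\cong A'\otimes B'$ and $A\cong A'$, then every homomorphism $h:B\to B'$ with $T(h)$ bijective is an isomorphism.
\end{enumerate}
The isomorphism $T(E)\cong T(A)\oplus T(B)$ of Lemma~\ref{lem:tensor} follows from \eqref{eq:retract}, \eqref{eq:sum} and $T(k)=0$.
\end{remark}

\begin{corollary}\label{cor:consequences}
Let $A,B,D$ be local split algebras over a field $k$.
\begin{enumerate}
\item[(i)] If $A\otimes D\cong B\otimes D$, then $A\cong B$.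
\item[(ii)] If $A^{\otimes n}\cong B^{\otimes n}$ for some $n\ge1$, then $A\cong B$.
\item[(iii)] Any two tensor factorizations of a local split algebra have a common refinement up to isomorphism: if $\bigotimes_iA_i\cong\bigotimes_jB_j$ (finite products of local split algebras), there are local split algebras $C_{ij}$ with $A_i\cong\bigotimes_jC_{ij}$ and $B_j\cong\bigotimes_iC_{ij}$.
\end{enumerate}
\end{corollary}

\begin{proof}
For (i) and (ii) compare the multiplicities of each indecomposable factor. For (iii) factor all $A_i$ and $B_j$ into indecomposables and choose a bijection, preserving isomorphism types, between the factors on the two sides. Let $C_{ij}$ be the product of those factors of $A_i$ that are matched with factors of $B_j$.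
\end{proof}

\begin{example}
Let $k$ have characteristic $p>0$. If $G,H$ are finite abelian $p$-groups with $kG\cong kH$, then $G\cong H$. Indeed, $G$ is a product of cyclic groups of orders $p^{n_i}>1$, so $kG\cong\bigotimes_ik[x]/(x^{p^{n_i}})$, since $g^{p^n}-1=(g-1)^{p^n}$. These factors have one-dimensional $T$, so they are indecomposable, and by Theorem~A their dimensions $p^{n_i}$ are determined by $kG$.
\end{example}

\section{Complete algebras}\label{sec:complete}

We now drop finite-dimensionality. Let $\mathcal L$ be the class of unital $k$-algebras $A$ having a two-sided ideal $m=m_A$ such that $A/m=k$, the space $T(A)=m/m^2$ is finite-dimensional, and the canonical map $A\to\varprojlim A/m^n$ is bijective. (By Lemma~\ref{lem:L}(i) below, $m$ is determined by $A$.) The powers $m^n$ are algebraic, that is, spans of products. In particular $\bigcap_nm^n=0$. If $a_l\in m^l$, the series $\sum_la_l$ converges in the $m$-adic topology, and $\sum_{l\ge n}a_l\in m^n$. Since $m^l/m^{l+1}$ is spanned by products of $l$ elements lifting a basis of $T(A)$, every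
\[
A^{(n)}=A/m_A^n\qquad(n\ge1)
\]
is finite-dimensional, and it is local split by \eqref{eq:criterion}. We write $\varepsilon_A:A\to A/m_A=k$ as before.

Finite-dimensional local split algebras belong to $\mathcal L$, as do $k[[x]]$, the noncommutative power series algebras in finitely many variables and their quotients by closed proper ideals (Lemma~\ref{lem:L}(iv)), and complete Noetherian commutative local $k$-algebras with residue field $k$.

For $A,B\in\mathcal L$ put
\[
A\hat\otimes B=\varprojlim_n\,(A\otimes B)/M^n,\qquad M=m_A\otimes B+A\otimes m_B .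
\]
A member $A\not\cong k$ of $\mathcal L$ is \emph{$\hat\otimes$-indecomposable} if it is not isomorphic to $B\hat\otimes C$ with $B,C\in\mathcal L$ both $\not\cong k$.

\begin{theoremB}
For every field $k$, every $A\in\mathcal L$ is a $\hat\otimes$-product of finitely many $\hat\otimes$-indecomposable members of $\mathcal L$, and these are unique up to isomorphism and order.
\end{theoremB}

We have to supply (U1)--(U5) of Remark~\ref{rem:formal}. In the proof of Theorem~A we compared dimensions; now we compare the dimensions of all $A/m_A^n$, which are collected in the series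
\[
H_A(t)=\sum_{n\ge0}\dim(m_A^n/m_A^{n+1})\,t^n .
\]

\begin{lemma}\label{lem:L}
Let $A,B\in\mathcal L$ and let $f:A\to B$ be a homomorphism.
\begin{enumerate}
\item[(i)] $m_A$ is the set of non-units of $A$, and $f(m_A^n)\subseteq m_B^n$ for all $n$. So $f$ is continuous, $\varepsilon_Bf=\varepsilon_A$, and $T$ is a functor.
\item[(ii)] If $T(f)$ is surjective, then $f(m_A^n)=m_B^n$ for all $n\ge0$; in particular $f$ is surjective.
\item[(iii)] If $T(f)$ is surjective and $H_A=H_B$, then $f$ is an isomorphism. In particular endomorphisms with bijective $T$ are automorphisms.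
\item[(iv)] If $J$ is a closed proper two-sided ideal of $A$, then $A/J\in\mathcal L$, with $m_{A/J}^n=(m_A^n+J)/J$.
\item[(v)] If $e$ is an idempotent endomorphism of $A$, then $e(A)\in\mathcal L$ and $m_{e(A)}^n=e(A)\cap m_A^n$ for all $n\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\lambda\in k^*$ and $x\in m_A$, then $\lambda-x$ is a unit, with inverse $\lambda^{-1}\sum_{l\ge0}(\lambda^{-1}x)^l$; elements of the proper ideal $m_A$ are not units. Let $x\in m_A$ and suppose that $\lambda=\varepsilon_B(f(x))\neq0$. Then $f(\lambda-x)=\lambda-f(x)$ is a unit lying in $m_B$, a contradiction. So $f(m_A)\subseteq m_B$, and the rest follows.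

(ii) For $l\ge1$ the space $m_B^l/m_B^{l+1}$ is spanned by classes of products $b_1\cdots b_l$ with $b_\nu\in m_B$. Writing $b_\nu\equiv f(a_\nu)$ modulo $m_B^2$ with $a_\nu\in m_A$, we see that $m_A^l\to m_B^l/m_B^{l+1}$ is onto; for $l=0$ this is clear. Given $b\in m_B^n$, choose successively $a_l\in m_A^l$, $l\ge n$, with $b-f(a_n+\cdots+a_l)\in m_B^{l+1}$. Then $a=\sum_{l\ge n}a_l\in m_A^n$, and $b-f(a)\in\bigcap_lm_B^l=0$.

(iii) By (ii), $A/m_A^n\to B/m_B^n$ is surjective, and both sides have the same finite dimension. So it is bijective for all $n$, and $f$ is the inverse limit of these maps.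

(iv) By (i), $J\subseteq m_A$. Put $m=m_A/J$; then $m^n=(m_A^n+J)/J$, the residue field is $k$, and $m/m^2$ is a quotient of $T(A)$. Since $J$ is closed, $\bigcap_n(J+m_A^n)=J$, so $\bigcap_n m^n=0$. A compatible system in $\varprojlim A/(J+m_A^n)$ is given by $y_n\in A$ with $y_{n+1}-y_n\in J+m_A^n$. Changing $y_{n+1}$ by elements of $J$, successively for $n=1,2,\dots$, we may assume $y_{n+1}-y_n\in m_A^n$. Then $(y_n)$ converges in $A$, and the limit induces the given system.

(v) Put $S=e(A)$ and $m=S\cap m_A$; clearly $S/m=k$, and $e(m_A)\subseteq m$ by (i). If $x\in S\cap m_A^n$, then $x=e(x)\in e(m_A)^n\subseteq m^n$, so $S\cap m_A^n=m^n$. Hence the $m$-adic topology of $S$ is the subspace topology, and $m/m^2$ embeds in $T(A)$. As the kernel of the continuous linear map $1-e$, $S$ is closed in $A$, hence complete.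
\end{proof}

\begin{lemma}\label{lem:hat}
Let $A,B\in\mathcal L$ and $E=A\hat\otimes B$. Then $E\in\mathcal L$, $E/m_E^n=(A\otimes B)/M^n$ for all $n\ge1$, and $H_E=H_AH_B$. The product $\hat\otimes$ is associative, commutative and functorial with identity $k$, and the maps $\iota,\pi$, their compatibility with grouping, and the relations \eqref{eq:retract}, \eqref{eq:sum} and \eqref{eq:project} hold as for $\otimes$. The images of $A$ and $B$ in $E$ commute.
\end{lemma}

\begin{proof}
\emph{$E$ lies in $\mathcal L$.} Let $F_n$ be the kernel of the surjection $E\to(A\otimes B)/M^n$, and put $m=F_1$. So $E/m=k$, $F_n/F_{n+1}=M^n/M^{n+1}$, and $E=\varprojlim E/F_n$. We must show $F_n=m^n$. As $m$ maps into $M/M^n$ in $(A\otimes B)/M^n$, we have $m^n\subseteq F_n$. For the converse note that, as in \eqref{eq:mE}, $M=m_A\otimes1+1\otimes m_B+m_A\otimes m_B$ with $m_A\otimes m_B\subseteq M^2$, so $M/M^2$ is finite-dimensional. Choose $x_1,\dots,x_d\in m$ lifting a basis of $M/M^2=F_1/F_2$. The words of length $l$ in the $x_i$ span $F_l/F_{l+1}=M^l/M^{l+1}$. So every $z\in F_n$ is a convergent sum $\sum_{|w|\ge n}c_ww$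 over words $w$, with $c_w\in k$; here and below convergence refers to the filtration $(F_l)$, for which $E$ is complete. Grouping by the initial subword $u$ of length $n$ yields a finite sum
\[
z=\sum_{|u|=n}u\,y_u,\qquad y_u=\sum_vc_{uv}v\in E,
\]
where $v$ runs over all words; the series $y_u$ converge because there are finitely many words of each length. Hence $z\in m^n$. So $F_n=m^n$, and $E\in\mathcal L$ with $m_E=m$.

\emph{The series $H_E$.} The ideals $X=m_A\otimes B$ and $Y=A\otimes m_B$ satisfy $XY=YX$ and $X^aY^b=m_A^a\otimes m_B^b$, so
\begin{equation}\label{eq:Mn}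
M^n=\sum_{a+b=n}m_A^a\otimes m_B^b .
\end{equation}
Write $A=U_0\oplus\cdots\oplus U_{n+1}$ with $m_A^a=\bigoplus_{i\ge a}U_i$ for $a\le n+1$, and similarly $B=W_0\oplus\cdots\oplus W_{n+1}$. By \eqref{eq:Mn}, $M^n=\bigoplus_{i+j\ge n}U_i\otimes W_j$ and $M^{n+1}=\bigoplus_{i+j\ge n+1}U_i\otimes W_j$. Hence $\dim M^n/M^{n+1}=\sum_{i+j=n}\dim U_i\dim W_j$, which says $H_E=H_AH_B$.

\emph{Formal properties.} Homomorphisms $f,g$ induce $f\hat\otimes g$, because $f\otimes g$ maps $M^n$ into the $n$-th power of the corresponding ideal. Commutativity and $A\hat\otimes k=A$ are clear. For associativity let $C\in\mathcal L$, $N=m_E\otimes C+E\otimes m_C$ and $L=M\otimes C+A\otimes B\otimes m_C$. As in \eqref{eq:Mn}, $N^n=\sum_{a+b=n}m_E^a\otimes m_C^b$ and $L^n=\sum_{a+b=n}M^a\otimes m_C^b$. In particular $N^n\supseteq m_E^n\otimes C$ and $L^n\supseteq M^n\otimes C$. Dividing by these subspaces first and using $E/m_E^n=(A\otimes B)/M^n$, under which $m_E^a/m_E^n$ corresponds to $M^a/M^n$ for $a\le n$, we get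
\[
(E\otimes C)/N^n=(A\otimes B\otimes C)/L^n .
\]
As $L$ is the kernel of $\varepsilon_A\otimes\varepsilon_B\otimes\varepsilon_C$, the right-hand side is symmetric in the three factors, which proves associativity. The maps $\iota_A:A\to A\otimes B\to E$ and $\pi_A$, induced by $\mathrm{id}\otimes\varepsilon_B$ (which maps $M^n$ into $m_A^n$), and similarly $\iota_B,\pi_B$, satisfy \eqref{eq:retract} and \eqref{eq:project} and are compatible with grouping, because they are induced by the corresponding maps for $\otimes$. Since $m_E/m_E^2=M/M^2$, the proof of \eqref{eq:sum} is that of Lemma~\ref{lem:tensor}. Finally, the images of $A$ and $B$ commute in $E$ because they commute in $A\otimes B$.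
\end{proof}

\begin{lemma}[Splitting lemma in $\mathcal L$]\label{lem:splitL}
The statement of Lemma~\ref{lem:splitting} holds with ``local split'' replaced by ``in $\mathcal L$'' and $\otimes$ by $\hat\otimes$.
\end{lemma}

\begin{proof}
Define $\varphi,\psi,\alpha,V_1,V_0$ as before; again $T(\psi)=1-\alpha$. We follow the five steps of the earlier proof. Each construction has to be made on the finite-dimensional algebras $A^{(n)}=A/m_A^n$ and passed to the limit.

\emph{Step 1.} Let $\varphi_n$ be the endomorphism of $A^{(n)}$ induced by $\varphi$, and $e_n=e_{\varphi_n}$ its Fitting projection. By Lemma~\ref{lem:fitting}, $e_n$ is an idempotent algebra endomorphism, and the $e_n$ are compatible with the maps $A^{(n+1)}\to A^{(n)}$. So they define an idempotent endomorphism $e=\varprojlim e_n$ of $A$. Let $A_1=e(A)$, which is in $\mathcal L$ by Lemma~\ref{lem:L}(v), let $m_1=A_1\cap m_A$ be its ideal, and write $e=jr$ as before. Lemma~\ref{lem:fitting}(iii) for $A^{(2)}$, where $T(A^{(2)})=T(A)$, gives $T(e)=e_\alpha$. So $T(j)$ maps $T(A_1)$ isomorphically onto $V_1$, and under this identification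 $T(r)=e_\alpha$.

\emph{Step 2.} Let $C=p\iota_P(P)$ and $D=p\iota_Q(Q)$; they commute. The image of $A_1$ in $A^{(n)}$ is $e_n(A^{(n)})\subseteq\varphi_n(A^{(n)})$, which lies in the image of $C$. So the commutator of an element of $A_1$ and an element of $D$ lies in $\bigcap_nm_A^n=0$: $A_1$ and $D$ commute. Let $n\ge2$. As before, the image of $A_1D$ in $A^{(n)}$ is a subalgebra whose radical contains the images of $m_1$ and $\psi(m_A)$, and so maps onto $V_1+V_0=T(A^{(n)})$. By Lemma~\ref{lem:generate}(i), $A_1D$ maps onto $A^{(n)}$ for all $n\ge2$.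

\emph{Step 3.} By Step~2 the computation \eqref{eq:ideal} is valid for the images in $A^{(n)}$, $n\ge2$. It shows that $m_1A^{(n)}$ is a two-sided ideal of $A^{(n)}$; in other words, $m_1A+m_A^n$ is a two-sided ideal of $A$. Set
\[
\bar I=\bigcap_{n\ge2}(m_1A+m_A^n),\qquad K=A/\bar I,
\]
with projection $q:A\to K$. The ideal $\bar I$ is two-sided, contained in $m_A$, and closed, being an intersection of open and hence closed subgroups. So $K\in\mathcal L$ by Lemma~\ref{lem:L}(iv). Since $m_1A\subseteq\bar I\subseteq m_1A+m_A^n$,
\[
K^{(n)}=K/m_K^n=A/(\bar I+m_A^n)=A/(m_1A+m_A^n)=A^{(n)}/m_1A^{(n)}\qquad(n\ge2).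
\]
For $n=2$ we read off that $T(q)$ is surjective with kernel the image of $m_1A=m_1+m_1m_A$ in $T(A)$, which is $V_1$. So $T(q)$ restricts to an isomorphism $V_0\cong T(K)$.

\emph{Step 4.} We claim that $\dim A/m_A^n\le\dim(A_1\hat\otimes K)/m^n$ for $n\ge2$, where $m$ is the ideal of $A_1\hat\otimes K$. The earlier argument must be made compatible with the filtrations. Write $m_{A,n}$ and $m_{K,n}$ for the radicals of $A^{(n)}$ and $K^{(n)}$. The projection $A^{(n)}\to K^{(n)}$ maps $m_{A,n}^b$ onto $m_{K,n}^b$ for every $b$. For $0\le b<n$ choose a complement $X_b$ of $m_{K,n}^{b+1}$ in $m_{K,n}^b$ and a linear lift $X_b\to m_{A,n}^b$. As $K^{(n)}=\bigoplus_bX_b$, the lifts combine to a linear section $\sigma:K^{(n)}\to A^{(n)}$ of the projection with $\sigma(m_{K,n}^b)\subseteq m_{A,n}^b$ for all $b$. From $A^{(n)}=\sigma(K^{(n)})+m_1A^{(n)}$ we get $A^{(n)}=A_1\sigma(K^{(n)})+m_1^nA^{(n)}=A_1\sigma(K^{(n)})$ by repeated substitution. So the linear map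
\[
A_1\otimes K\to A^{(n)},\qquad x\otimes y\mapsto x\,\sigma(y\bmod m_K^n)
\]
is surjective. For $a+b=n$ it sends $m_1^a\otimes m_K^b$ into $m_A^a\,m_{A,n}^b=0$. By \eqref{eq:Mn} it factors through $(A_1\otimes K)/(m_1\otimes K+A_1\otimes m_K)^n$, which is $(A_1\hat\otimes K)/m^n$ by Lemma~\ref{lem:hat}. The claim follows.

\emph{Step 5.} Let $\mu=\bigl((rp\iota_P)\hat\otimes(qp\iota_Q)\bigr)i:A\to A_1\hat\otimes K$. Its components are $r\varphi$ and $q\psi$, so $T(\mu)$ is given by \eqref{eq:Tmu} and is bijective. By Lemma~\ref{lem:L}(ii), $\mu$ induces surjections $A/m_A^n\to(A_1\hat\otimes K)/m^n$. By Step~4 they are bijective for all $n\ge2$, so $\mu$ is an isomorphism.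
\end{proof}

\begin{proof}[Proof of Theorem B]
We check (U1)--(U5) of Remark~\ref{rem:formal}. If $T(A)=0$, then $m_A=m_A^2=\cdots=\bigcap_nm_A^n=0$ and $A=k$; this and Lemma~\ref{lem:L}(i) give (U1). Lemmas~\ref{lem:hat}, \ref{lem:L}(iii) and~\ref{lem:splitL} give (U2), (U3) and (U4). For (U5), let $A\hat\otimes B\cong A'\hat\otimes B'$ and $A\cong A'$. Then $H_AH_B=H_{A'}H_{B'}$ with $H_A=H_{A'}\ne0$ in the domain $\mathbb Z[[t]]$, so $H_B=H_{B'}$, and every $h:B\to B'$ with $T(h)$ bijective is an isomorphism by Lemma~\ref{lem:L}(iii). Hence the arguments of Section~\ref{sec:unique} apply, including the inductions on $\dim T$.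
\end{proof}

\begin{remark}
Theorem~B contains Theorem~A. A finite-dimensional member $A$ of $\mathcal L$ is local split by \eqref{eq:criterion}, because $\bigcap_nm_A^n=0$ forces $m_A$ to be nilpotent. For finite-dimensional $A,B\in\mathcal L$ the ideal $M$ is nilpotent, so $A\hat\otimes B=A\otimes B$. If $A\hat\otimes B$ is finite-dimensional, then so are $A$ and $B$, because $\iota_A,\iota_B$ are injective by \eqref{eq:retract}.
\end{remark}

\section{The hypothesis ``split''}\label{sec:split}

The splitness of $A$ entered through the augmentation $\varepsilon_A$: without it there are no projections $\pi$, hence no composites $\varphi,\psi$. For local algebras with $A/\operatorname{rad}(A)\not\cong k$ the theorem itself fails in every positive characteristic. Here a finite-dimensional algebra $\not\cong k$ is called $\otimes$-indecomposable if it is not isomorphic to a tensor product of two algebras both $\not\cong k$.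

\begin{proposition}\label{prop:split}
Let $p$ be a prime and $k=\mathbb F_p(s,t)$ with $s,t$ algebraically independent. Inside an algebraic closure of $k$ put
\[
F=k(s^{1/p}),\qquad G=k(t^{1/p}),\qquad G'=k((st)^{1/p}).
\]
These are $\otimes$-indecomposable local $k$-algebras, $F\otimes G\cong F\otimes G'$ is again local, and $G\not\cong G'$. So cancellation and unique factorization fail for finite-dimensional local $k$-algebras.
\end{proposition}

\begin{proof}
Let $L=k(s^{1/p},t^{1/p})=\mathbb F_p(s^{1/p},t^{1/p})$, so $[L:k]=p^2$. Since $(st)^{1/p}=s^{1/p}t^{1/p}$, we have $L=FG=FG'$, where $FG$ and $FG'$ denote composita. Each of $F,G,G'$ is generated by a $p$-th root, so has degree at most $p$ over $k$. As $[FG:k]=[FG':k]=p^2$, all three degrees are exactly $p$. Dimensions are multiplicative and $p$ is prime, so $F,G,G'$ are indecomposable. The multiplication maps $F\otimes G\to L$ and $F\otimes G'\to L$ are surjective between spaces of dimension $p^2$, so $F\otimes G\cong L\cong F\otimes G'$.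

If $G\cong G'$, then $G'$ contains a $p$-th root of $t$. In characteristic $p$ this root is unique in the algebraic closure, so $t^{1/p}\in G'$. Then also $s^{1/p}=(st)^{1/p}/t^{1/p}\in G'$, and $G'=L$ has degree $p^2$, a contradiction.
\end{proof}

\begin{thebibliography}{1}
\bibitem{LoopResistant}
\emph{Unique Tensor Factorization of Loop-Resistant Algebras over a Field of Finite Characteristic},
\url{http://oa.las.ac.cn/oainone/service/workdown/RO202412260025739WH}.
\end{thebibliography}

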